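
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Countable moves in the open-open game}


\begin{abstract}
In round $n$ of the open-open game $G$ on a Boolean algebra $B$, player~I names a
nonzero $a_n\in B$ and player~II answers with a nonzero $b_n\le a_n$; I wins if
$\sum_n b_n=1$. In the variant $G_5$ each move is a countable set of nonzero
elements. We show in ZFC that the two games are not equivalent: there is a complete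
Boolean algebra with a dense subset of size $\aleph_1$ on which I has a winning
strategy in $G_5$ but not in $G$. For player~II there is no difference: on every
Boolean algebra II has a winning strategy in $G$ if and only if II has one in $G_5$,
and both are equivalent to the failure of a selection principle for predense sets.
\end{abstract}


\section{The games and the results}

Let $B$ be a Boolean algebra with $0\neq 1$ and let $B^+=B\setminus\{0\}$. A set
$X\subseteq B^+$ is \emph{predense} if no $c\in B^+$ satisfies $c\wedge x=0$ for all
$x\in X$; this is what is meant by $\sum X=1$.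

The \emph{open-open game} $G=G(B)$ is played in rounds $n<\omega$. In round $n$
player~I chooses $a_n\in B^+$ and player~II answers with some $b_n\in B^+$ such that
$b_n\le a_n$. Player~I wins if $\{b_n:n<\omega\}$ is predense; otherwise II wins. If
$B$ is the algebra of regular open subsets of a topological space, then I wins
exactly when the union of the sets played by II is dense: I decides where to look,
II decides how little to show, and the question is whether $\omega$ looks suffice.

Two extreme cases are easy. If $B$ has a countable dense set, I wins by enumerating
it. If $B$ has an uncountable antichain, II wins: extend it to a maximal antichain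
$D$, and answer $a_n$ by $a_n\wedge d_n$ for some $d_n\in D$ with
$a_n\wedge d_n\ne 0$; any $d\in D\setminus\{d_n:n<\omega\}$ is disjoint from all
answers. So the interesting algebras satisfy the countable chain condition (ccc: every
antichain is countable) and have no countable dense set.

In the game $G_4$, player~I plays in round $n$ a finite set $A_n\subseteq B^+$, and II
answers with a finite set $B_n\subseteq B^+$ of the same size such that every
$a\in A_n$ lies above some $b\in B_n$. Player~I wins if $\bigcup_nB_n$ is predense;
otherwise II wins. The game $G_5$ is defined in the same way with \emph{countable},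
that is, finite or countably infinite, sets $A_n$ and $B_n$ of equal cardinality. Two
games are called \emph{equivalent} if for every Boolean algebra $B$
\begin{enumerate}
\item[(i)] I has a winning strategy in one of them on $B$ iff I has one in the other,
and
\item[(ii)] II has a winning strategy in one of them on $B$ iff II has one in the
other.
\end{enumerate}
It is known that $G$ is equivalent to $G_4$. The question whether $G$ is equivalent
to $G_5$ comes from \cite{oog}; we answer it.

A natural first guess is yes. Player~I can spread a countable move over infinitely
many rounds of $G$ and, by bookkeeping, still find time for all later moves. What is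
lost is information: in $G_5$ player~I sees all answers to $A_n$ before choosing
$A_{n+1}$, while in $G$ only finitely many answers are known at any time. On the
algebra for adding $\aleph_1$ Cohen reals this loss does not matter
(Example~\ref{ex:cohen}). On a suitable algebra it does.

\begin{theorem}\label{thm:main}
There is a complete Boolean algebra $B$ with a dense subset of size $\aleph_1$ such
that I has a winning strategy in $G_5(B)$ but not in $G(B)$. Hence $G$ and $G_5$ are
not equivalent.
\end{theorem}

\begin{theorem}\label{thm:II}
For every Boolean algebra $B$ the following are equivalent: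
\begin{enumerate}
\item[(1)] II has a winning strategy in $G(B)$;
\item[(2)] II has a winning strategy in $G_5(B)$;
\item[(3)] there are predense sets $\mathcal D_n\subseteq B^+$ $(n<\omega)$ such that
for no choice of $d_n\in\mathcal D_n$ is $\{d_n:n<\omega\}$ predense.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:all}
Clause {\rm(ii)} holds between $G$ and $G_5$. In clause {\rm(i)}, a winning strategy
for I in $G$ always yields one in $G_5$, and the converse fails. For the algebra $B$
of Theorem~\ref{thm:main}, neither player has a winning strategy in $G(B)$, while I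
has one in $G_5(B)$.
\end{corollary}

\begin{proof}[Proof from Theorems~\ref{thm:main} and~\ref{thm:II}]
If I has a winning strategy in $G$, then I wins $G_5$ by playing the corresponding
singletons $\{a_n\}$: II must answer with a singleton $\{b_n\}$, $b_n\le a_n$, so the
play is a play of $G$. If $B$ is as in Theorem~\ref{thm:main}, then II has no winning
strategy in $G_5(B)$, because I has one, and so none in $G(B)$ by
Theorem~\ref{thm:II}. The rest is contained in the two theorems.
\end{proof}

Since I wins $G$ on every algebra with a countable dense set, the density $\aleph_1$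
in Theorem~\ref{thm:main} is least possible. We work in ZFC throughout.

Sections~\ref{sec:prelim}--\ref{sec:G5} prove Theorem~\ref{thm:main};
Section~\ref{sec:II} proves Theorem~\ref{thm:II} and does not depend on them.

\section{Closing off, and a case where it works}\label{sec:prelim}

We define algebras from posets. Let $(P,\le)$ be a poset. Conditions $p,q\in P$ are
\emph{compatible} if some $r\in P$ satisfies $r\le p$ and $r\le q$; otherwise we
write $p\perp q$. Give $P$ the topology whose open sets are the downward closed sets.
The regular open sets form a complete Boolean algebra $RO(P)$, and $e(p)$, the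
interior of the closure of $\{q:q\le p\}$, defines a map $e:P\to RO(P)^+$. We use
these standard facts: $e[P]$ is dense in $RO(P)$; $p\le q$ implies $e(p)\le e(q)$;
and $e(p)\wedge e(q)=0$ iff $p\perp q$. They imply
\begin{equation}\label{eq:refine}
\text{if } 0\ne b\le e(p), \text{ then there is } r\le p \text{ with } e(r)\le b .
\end{equation}
Indeed, take $s\in P$ with $e(s)\le b$. Then $e(s)\wedge e(p)=e(s)\neq0$, so $s$ and
$p$ have a common lower bound $r$, and $e(r)\le e(s)\le b$.

By \eqref{eq:refine}, I may replace II's answer to $e(p)$ by a condition $r\le p$ with
$e(r)$ below that answer; if some $e(c)$ is disjoint from the answer, then $c\perp r$.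
The next example shows the basic method for I: include in the game everything that the
answers have mentioned.

\begin{example}\label{ex:cohen}
Let $C$ be the set of finite partial functions from $\omega_1$ to $2$, ordered by
reverse inclusion. Then $RO(C)$ has no countable dense set: each nonzero element of a
countable set lies above some $e(r)$, $r\in C$; if $\alpha<\omega_1$ is outside the
domains of these countably many $r$, then each such $r$ is compatible with
$\{(\alpha,1)\}$, so no nonzero element of the set lies below $e(\{(\alpha,0)\})$. Yet
I wins $G(RO(C))$.
In round $n$ player~I plays $e(p_n)$ and replaces the answer $b_n$ by some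
$r_n\supseteq p_n$ with $e(r_n)\le b_n$. By bookkeeping I arranges that every finite
partial function from $S=\bigcup_n\operatorname{dom}r_n$ to $2$ occurs as some $p_n$.
Now let $c\in C$. Then $c\restriction S=p_n$ for some $n$. Since
$r_n\supseteq c\restriction S$ and $\operatorname{dom}r_n\subseteq S$, the union
$r_n\cup c$ is a function, so $e(c)\wedge b_n\ge e(r_n\cup c)\neq0$. Hence
$\{b_n:n<\omega\}$ is predense.
\end{example}

The example works because every $c$ has a trace $c\restriction S$ on the countable
part of the poset that was explored, and no further commitment there can contradict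
$c$ once the trace is respected. To defeat I in $G$ we need a poset in which traces
fail at \emph{every} limit stage. To let I win $G_5$ we need the failures to betray
themselves when infinitely many answers are seen at once.

\section{The poset}\label{sec:poset}

Let $\mathrm{Lim}$ be the set of nonzero limit ordinals below $\omega_1$. For each
$\delta\in\mathrm{Lim}$ fix a strictly increasing function
$\eta_\delta:\omega\to\delta$ with range cofinal in $\delta$. Fix pairwise distinct
$x_\delta\in2^\omega$ $(\delta\in\mathrm{Lim})$ and an injection
$\mathrm{code}:2^{<\omega}\to\omega$, and put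
$f_\delta(i)=\mathrm{code}(x_\delta\restriction i)$. Then
\begin{enumerate}
\item[(F1)] each $f_\delta$ is injective;
\item[(F2)] if $\delta\ne\varepsilon$, then $f_\delta(i)\neq f_\varepsilon(i)$ for
all but finitely many $i$.
\end{enumerate}
Indeed, the strings $x_\delta\restriction i$ have different lengths for different
$i$, and $x_\delta\restriction i\ne x_\varepsilon\restriction i$ as soon as $i$
exceeds the first place where $x_\delta$ and $x_\varepsilon$ differ.

The poset describes functions $h:\omega\to\omega$ and $g:\omega_1\to\omega$ by finite
approximations. A condition can also make, for finitely many $\delta$, the promise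
that from now on no new $m$ will satisfy $g(\eta_\delta(m))=f_\delta(h(m))$. Formally,
let $P$ be the set of triples $p=(h_p,g_p,E_p)$ where $h_p$ is a finite partial
function from $\omega$ to $\omega$, $g_p$ is a finite partial function from
$\omega_1$ to $\omega$, and $E_p\subseteq\mathrm{Lim}$ is finite. For
$\delta\in\mathrm{Lim}$ let
\[
\operatorname{hit}_\delta(p)=\{m\in\operatorname{dom}h_p:\ \eta_\delta(m)\in
\operatorname{dom}g_p\ \text{ and }\ g_p(\eta_\delta(m))=f_\delta(h_p(m))\}.
\]
We say that $p$ \emph{hits $\delta$} if $\operatorname{hit}_\delta(p)\ne\emptyset$.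
Write $p\subseteq q$ if $h_p\subseteq h_q$, $g_p\subseteq g_q$ and
$E_p\subseteq E_q$; then $\operatorname{hit}_\delta(p)\subseteq
\operatorname{hit}_\delta(q)$ for all $\delta$. Define
\[
q\le p\quad\Longleftrightarrow\quad p\subseteq q\ \text{ and }\
\operatorname{hit}_\delta(q)=\operatorname{hit}_\delta(p)\ \text{ for all }
\delta\in E_p .
\]
This is a partial order; for transitivity, if $r\le q\le p$ and
$\delta\in E_p\subseteq E_q$, then $\operatorname{hit}_\delta(r)=
\operatorname{hit}_\delta(q)=\operatorname{hit}_\delta(p)$. For $\alpha<\omega_1$ let
\[
P_\alpha=\{p\in P:\operatorname{dom}g_p\subseteq\alpha,\ E_p\subseteq\alpha\},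
\]
a countable set. From here to the end of Section~\ref{sec:G5}, $B=RO(P)$, with
$e:P\to B^+$ as in Section~\ref{sec:prelim}.

The simplest conditions that escape a countable part $P_\delta$ are the bare promises
$c_\delta=(\emptyset,\emptyset,\{\delta\})$. The hits tell exactly when such a
promise is refuted.

\begin{lemma}\label{lem:hit}
For $r\in P$ and $\delta\in\mathrm{Lim}$: $r\perp c_\delta$ iff $r$ hits $\delta$.
\end{lemma}

\begin{proof}
If $s\le r$ and $s\le c_\delta$, then
$\operatorname{hit}_\delta(r)\subseteq\operatorname{hit}_\delta(s)=
\operatorname{hit}_\delta(c_\delta)=\emptyset$. Conversely, if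
$\operatorname{hit}_\delta(r)=\emptyset$, then $s=(h_r,g_r,E_r\cup\{\delta\})$ has the
same hits as $r$, so $s\le r$; and $\operatorname{hit}_\delta(s)=\emptyset$, so
$s\le c_\delta$.
\end{proof}

The function $h$ gives I some control. If I prescribes $h(m)=i$, then refuting
$c_\delta$ at $m$ requires the value $g(\eta_\delta(m))=f_\delta(i)$. If I does this
for all $i$ in a single round, the refutations spell out values of $f_\delta$ and so
give $\delta$ away. We return to this in Section~\ref{sec:G5}.

\section{Player I has no winning strategy in $G$}\label{sec:G}

\begin{lemma}\label{lem:kill}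
Let $\delta\in\mathrm{Lim}$ and $p\in P_\delta$. There is $q\le p$ in $P_\delta$ that
hits $\delta$.
\end{lemma}

\begin{proof}
We add one value $h(n)=i$ and one value $g(\eta_\delta(n))=f_\delta(i)$. The choice
of $n$ and $i$ must avoid new hits of the $\varepsilon\in E_p$. Choose $n$ such that
\begin{itemize}
\item $n\notin\operatorname{dom}h_p$ and $\eta_\delta(n)\notin\operatorname{dom}g_p$;
\item $\eta_\varepsilon(n)\notin\operatorname{dom}g_p$ for all $\varepsilon\in E_p$;
\item $\eta_\delta(n)\ne\eta_\varepsilon(m)$ for all $\varepsilon\in E_p$ and
$m\in\operatorname{dom}h_p$.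
\end{itemize}
As $\eta_\delta$ and the $\eta_\varepsilon$ are injective, each requirement excludes
only finitely many $n$. Since $E_p\subseteq\delta$, we have $\delta\notin E_p$, and
(F2) gives $i$ with $f_\varepsilon(i)\ne f_\delta(i)$ for all $\varepsilon\in E_p$.
Put $\beta=\eta_\delta(n)<\delta$ and
\[
q=(h_p\cup\{(n,i)\},\ g_p\cup\{(\beta,f_\delta(i))\},\ E_p)\in P_\delta .
\]
Then $n\in\operatorname{hit}_\delta(q)$. To see that $q\le p$, let
$\varepsilon\in E_p$ and $m\in\operatorname{hit}_\varepsilon(q)$; we show
$m\in\operatorname{hit}_\varepsilon(p)$.

If $m=n$, then $\eta_\varepsilon(n)\in\operatorname{dom}g_q\setminus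
\operatorname{dom}g_p$, so $\eta_\varepsilon(n)=\beta$, and the hit says
$f_\delta(i)=f_\varepsilon(i)$, contrary to the choice of $i$. If $m\ne n$ and
$\eta_\varepsilon(m)=\beta=\eta_\delta(n)$, then $m\in\operatorname{dom}h_p$, which
the third requirement excludes. So $m\ne n$ and $\eta_\varepsilon(m)\ne\beta$; then
$h_q(m)=h_p(m)$ and $g_q(\eta_\varepsilon(m))=g_p(\eta_\varepsilon(m))$, whence
$m\in\operatorname{hit}_\varepsilon(p)$.
\end{proof}

\begin{proposition}\label{prop:G}
I has no winning strategy in $G(B)$.
\end{proposition}

\begin{proof}
Let $\tau$ be a strategy for I. Suppose that $\delta$ is a limit ordinal such that, as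
long as II plays elements $e(q)$ with $q\in P_\delta$, each move of I lies above some
$e(p)$ with $p\in P_\delta$. Then II can refute $c_\delta$ in every round by
Lemma~\ref{lem:kill}. Since $\tau$ is given in advance, such a $\delta$ can be found
by closing off.

For each finite sequence $(q_0,\dots,q_{k-1})$ from $P$ (including the empty one) such
that $e(q_0),\dots,e(q_{k-1})$ are legal moves of II against $\tau$, choose
$\pi(q_0,\dots,q_{k-1})\in P$ with
\[
e(\pi(q_0,\dots,q_{k-1}))\le\tau(e(q_0),\dots,e(q_{k-1})).
\]
As each $P_\alpha$ is countable, there are
$\omega=\delta_0<\delta_1<\cdots<\omega_1$ such that $\pi$ maps all such sequences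
from $P_{\delta_k}$ into $P_{\delta_{k+1}}$. Let
$\delta=\sup_k\delta_k\in\mathrm{Lim}$. Then $P_\delta=\bigcup_kP_{\delta_k}$ is
closed under $\pi$.

In round $k$, after having played $e(q_0),\dots,e(q_{k-1})$ with all
$q_j\in P_\delta$, player~II considers $p_k=\pi(q_0,\dots,q_{k-1})\in P_\delta$, takes
$q_k\le p_k$ in $P_\delta$ hitting $\delta$, and plays $e(q_k)$. This is legal since
$e(q_k)\le e(p_k)\le\tau(e(q_0),\dots,e(q_{k-1}))$. By Lemma~\ref{lem:hit},
$e(c_\delta)\wedge e(q_k)=0$ for all $k$, so II wins this play against $\tau$.
\end{proof}

In particular $B$ has no countable dense set. As $e[P]$ is dense and $|P|=\aleph_1$,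
it follows that $|e[P]|=\aleph_1$, so $B$ has a dense subset of size $\aleph_1$.

\section{Player I wins $G_5$}\label{sec:G5}

\subsection{A single promise and a single round}

Fix a nonprincipal ultrafilter $\mathcal U$ on $\omega$. Say that a partial function
$F$ from $\omega$ to $\omega$ \emph{spells} $\varepsilon\in\mathrm{Lim}$ if
$\{i\in\operatorname{dom}F:F(i)=f_\varepsilon(i)\}\in\mathcal U$.

\begin{lemma}\label{lem:spell}
Every $F$ spells at most one $\varepsilon$.
\end{lemma}

\begin{proof}
If $F$ spells $\varepsilon$ and $\varepsilon'$, then $f_\varepsilon$ and
$f_{\varepsilon'}$ agree on a set in $\mathcal U$. This set is infinite since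
$\mathcal U$ is nonprincipal, so $\varepsilon=\varepsilon'$ by (F2).
\end{proof}

Here is the main idea in the smallest case. Suppose I plays $\{e(p):p\in P_\omega\}$
and replaces the answers by conditions $\rho(p)\le p$ as in \eqref{eq:refine}. Choose
$\alpha<\omega_1$ such that $\rho(p)\in P_\alpha$ for all $p\in P_\omega$. We claim:
\emph{for all but countably many $\varepsilon$, the promise $c_\varepsilon$ is
compatible with some answer $\rho(p)$.}

Let $\varepsilon>\alpha$ and let $K=\{m:\eta_\varepsilon(m)<\alpha\}$. This set is
finite, because $\eta_\varepsilon$ is strictly increasing and cofinal in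
$\varepsilon$. For $i<\omega$ consider $p_i=(K\times\{i\},\emptyset,\emptyset)\in
P_\omega$ and $r_i=\rho(p_i)\in P_\alpha$. Suppose that $c_\varepsilon$ is
incompatible with all $r_i$. By Lemma~\ref{lem:hit}, for each $i$ there is
$m\in\operatorname{hit}_\varepsilon(r_i)$. Then
$\eta_\varepsilon(m)\in\operatorname{dom}g_{r_i}\subseteq\alpha$, so $m\in K$, so
$h_{r_i}(m)=i$, and the hit says
\[
g_{r_i}(\eta_\varepsilon(m))=f_\varepsilon(i).
\]
Here $m$ depends on $i$, but $K$ is finite, so one $m$ serves all $i$ in some set in
$\mathcal U$. With $\beta=\eta_\varepsilon(m)$, the partial function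
$i\mapsto g_{r_i}(\beta)$ spells $\varepsilon$. This function depends only on the
finite set $K$ and on $\beta<\alpha$. There are countably many such pairs, and by
Lemma~\ref{lem:spell} each yields at most one $\varepsilon$. So only countably many
$\varepsilon>\alpha$ can be exceptions, which proves the claim.

\begin{remark}
Finitely many questions do not suffice for this claim. Given
$p_1,\dots,p_k\in P_\omega$, choose for each $\delta$ some $n_\delta$ outside all
$\operatorname{dom}h_{p_j}$ with $\eta_\delta(n_\delta)$ outside all
$\operatorname{dom}g_{p_j}$. By Fodor's lemma, the map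
$\delta\mapsto\eta_\delta(n_\delta)<\delta$ is constant, with value $\beta$ say, on an
uncountable set of $\delta$; as there are only countably many possible values of
$n_\delta$, there is $n$ such that $n_\delta=n$ and $\eta_\delta(n)=\beta$ for
uncountably many $\delta$. Adding $(n,0)$ to $h_{p_j}$ and
$(\beta,\mathrm{code}(\emptyset))$ to $g_{p_j}$ for each $j$ gives conditions below
$p_1,\dots,p_k$ (note $E_{p_j}=\emptyset$). They hit all these $\delta$, because
$f_\delta(0)=\mathrm{code}(\emptyset)$.
\end{remark}

\begin{remark}
In Lemma~\ref{lem:spell}, agreement on a set in $\mathcal U$ cannot simply be replaced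
by agreement at infinitely many $i$. Choose
$\sigma_i\in2^i$ such that every finite string is extended by infinitely many
$\sigma_i$, and let $F(i)=\mathrm{code}(\sigma_i)$. The set of $x\in2^\omega$ with
$\sigma_i\subseteq x$ for infinitely many $i$ is a dense $G_\delta$ set, hence
uncountable. If all $x_\delta$ were chosen in it, $F$ would agree infinitely often
with every $f_\delta$.
\end{remark}

\subsection{The strategy}

A general condition $c$ also contains finite pieces of $h$ and $g$, and I must ensure
that the ordinals spelled in \emph{every} round lie below the supremum of the stages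
reached. This leads to the following strategy.

Player~I constructs $\omega=\alpha_0<\alpha_1<\cdots<\omega_1$ and plays in round $n$
the countable set $A_n=\{e(p):p\in P_{\alpha_n}\}$. Let $B_n$ be II's answer. Each
$e(p)$ with $p\in P_{\alpha_n}$ lies above some $b\in B_n$, so by \eqref{eq:refine} I
can choose
\[
\rho_n(p)\le p\quad\text{with}\quad e(\rho_n(p))\le b\ \text{ for some } b\in B_n .
\]
For $p\in P_{\alpha_n}$, finite $K\subseteq\omega\setminus\operatorname{dom}h_p$ and
$i<\omega$ let
\[
p_i^K=(h_p\cup(K\times\{i\}),\ g_p,\ E_p)\in P_{\alpha_n},
\]
and for $\beta<\omega_1$ let $F^n_{p,K,\beta}$ be the partial function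
$i\mapsto g_{\rho_n(p_i^K)}(\beta)$, defined at those $i$ for which
$\beta\in\operatorname{dom}g_{\rho_n(p_i^K)}$. Let $T_n$ be the set of all
$\varepsilon$ spelled by some $F^n_{p,K,\beta}$.

The set $T_n$ is countable. Indeed, only the countably many $\beta$ in
$\bigcup_{p'\in P_{\alpha_n}}\operatorname{dom}g_{\rho_n(p')}$ give nonempty functions,
so only countably many triples $(p,K,\beta)$ matter, and each gives at most one
$\varepsilon$ by Lemma~\ref{lem:spell}. Hence I can choose
$\alpha_{n+1}\in(\alpha_n,\omega_1)$ with
\begin{equation}\label{eq:next}
T_n\subseteq\alpha_{n+1}\quad\text{and}\quad\rho_n(p)\in P_{\alpha_{n+1}}\text{ for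
all }p\in P_{\alpha_n}.
\end{equation}
This is where I uses that all answers to infinitely many questions are known before
the next move. All choices are made by means of a well-ordering fixed in advance, so
this is a strategy.

\subsection{The strategy wins}

\begin{proposition}\label{prop:G5}
The strategy just described is winning for I in $G_5(B)$.
\end{proposition}

\begin{proof}
Suppose I loses a play. Then there is $c\in P$ such that $e(c)$ is disjoint from all
elements of $\bigcup_nB_n$. Hence
\begin{equation}\label{eq:perp}
c\perp\rho_n(p)\quad\text{for all } n \text{ and all } p\in P_{\alpha_n},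
\end{equation}
and every condition below $c$ has the same property. Write $c=(u,v,E)$.

\emph{A normalization.} In the smallest case above, the values $h(m)$ were free to be
prescribed by I. For $m\in\operatorname{dom}u$ the value $u(m)$ is already fixed, and
we protect these $m$ by deciding $g$ at the relevant places. We claim that, after
replacing $c$ by a condition below it, we may assume
\begin{equation}\label{eq:norm}
\varepsilon\in E,\ m\in\operatorname{dom}u\ \Longrightarrow\
\eta_\varepsilon(m)\in\operatorname{dom}v .
\end{equation}
Let $M=\{\eta_\varepsilon(m):\varepsilon\in E,\ m\in\operatorname{dom}u\}\setminus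
\operatorname{dom}v$, choose $j$ different from all $f_\varepsilon(u(m))$
$(\varepsilon\in E$, $m\in\operatorname{dom}u)$, and replace $v$ by
$v\cup(M\times\{j\})$. A new hit of some $\varepsilon\in E$ would be at some
$m\in\operatorname{dom}u$ with $\eta_\varepsilon(m)\in M$, and would say
$j=f_\varepsilon(u(m))$; so there is none, and the new condition is below $c$. It
satisfies \eqref{eq:norm}, since $u$ and $E$ did not change.

\emph{The part of $c$ that I can see.} Let $\delta^*=\sup_n\alpha_n$ and
\[
v_0=v\restriction\delta^*,\quad v_1=v\setminus v_0,\quad E_0=E\cap\delta^*,\quad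
E_1=E\setminus\delta^* .
\]
Fix $n$ with $\operatorname{dom}v_0\cup E_0\subseteq\alpha_n$, and let
\[
K=\{m\in\omega\setminus\operatorname{dom}u:\ \eta_\varepsilon(m)\in
\alpha_{n+1}\cup\operatorname{dom}v\ \text{ for some }\varepsilon\in E_1\}.
\]
The set $K$ is finite: for $\varepsilon\in E_1$ we have
$\alpha_{n+1}<\delta^*\le\varepsilon$, and $\eta_\varepsilon$ is strictly increasing
and cofinal in $\varepsilon$, so $\eta_\varepsilon(m)<\alpha_{n+1}$ for only finitely
many $m$; and as $\eta_\varepsilon$ is injective, $\eta_\varepsilon(m)$ lies in the
finite set $\operatorname{dom}v$ for only finitely many $m$. Let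
\[
p=(u,v_0,E_0)\in P_{\alpha_n},\qquad p_i=p_i^K,\qquad r_i=\rho_n(p_i)\le p_i .
\]
By \eqref{eq:next}, $r_i\in P_{\alpha_{n+1}}$.

\emph{Trying to amalgamate $r_i$ with $c$.} Let
\[
q_i=(h_{r_i},\ g_{r_i}\cup v_1,\ E_{r_i}\cup E_1).
\]
Here $g_{r_i}\cup v_1$ is a function, because
$\operatorname{dom}g_{r_i}\subseteq\alpha_{n+1}\subseteq\delta^*$ and
$\operatorname{dom}v_1\cap\delta^*=\emptyset$. Moreover $q_i\le r_i$: if
$\varepsilon\in E_{r_i}$, then $\varepsilon<\alpha_{n+1}<\delta^*$, so the range of
$\eta_\varepsilon$ is contained in $\delta^*$; there $g_{q_i}$ and $g_{r_i}$ agree,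
and $h_{q_i}=h_{r_i}$, so
$\operatorname{hit}_\varepsilon(q_i)=\operatorname{hit}_\varepsilon(r_i)$.

Since $c\perp r_i$ by \eqref{eq:perp}, it follows that $q_i\not\le c$. But
$c\subseteq q_i$: we have $u\subseteq h_{p_i}\subseteq h_{r_i}$,
$v_0\subseteq g_{r_i}$ and $E_0\subseteq E_{r_i}$. Therefore, for each $i$, there are
$\varepsilon\in E$ and $m\in\operatorname{hit}_\varepsilon(q_i)\setminus
\operatorname{hit}_\varepsilon(c)$, both depending on $i$. Put
$\beta=\eta_\varepsilon(m)$, so that
\begin{equation}\label{eq:hit}
g_{q_i}(\beta)=f_\varepsilon(h_{r_i}(m)).
\end{equation}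
By (F1) there is $i_0$ such that $f_\varepsilon(i)\notin\operatorname{ran}v$ for all
$i\ge i_0$ and $\varepsilon\in E$. From now on let $i\ge i_0$. Two observations narrow
down the possibilities.
\begin{enumerate}
\item[(a)] $m\notin\operatorname{dom}u$. Otherwise $\beta\in\operatorname{dom}v$ by
\eqref{eq:norm}; as $u\subseteq h_{q_i}$ and $v\subseteq g_{q_i}$, the hit at $m$
would already be a hit in $c$.
\item[(b)] If $m\in K$, then $\beta\notin\operatorname{dom}v$. For $m\in K$ we have
$h_{r_i}(m)=h_{p_i}(m)=i$, so $\beta\in\operatorname{dom}v$ and \eqref{eq:hit} would
give $f_\varepsilon(i)=v(\beta)\in\operatorname{ran}v$.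
\end{enumerate}

\emph{Case $\varepsilon\in E_0$.} Then $\beta<\varepsilon<\delta^*$, so
$\beta\notin\operatorname{dom}v_1$. Hence $\beta\in\operatorname{dom}g_{r_i}$ and
$m\in\operatorname{hit}_\varepsilon(r_i)$. As
$r_i\le p_i$ and $\varepsilon\in E_{p_i}$, we get
$m\in\operatorname{hit}_\varepsilon(p_i)$. Hence $m\in\operatorname{dom}u\cup K$ and
$\beta\in\operatorname{dom}v_0$. By (a), $m\in K$, and this contradicts (b). So this
case does not occur.

\emph{Case $\varepsilon\in E_1$.} If $\beta\in\operatorname{dom}v$, then $m\in K$ by
(a) and the definition of $K$, contradicting (b). So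
$\beta\in\operatorname{dom}g_{r_i}\subseteq\alpha_{n+1}$. Again $m\in K$ by (a) and
the definition of $K$, so $h_{r_i}(m)=i$ and \eqref{eq:hit} becomes
$g_{r_i}(\beta)=f_\varepsilon(i)$. That is,
$F^n_{p,K,\eta_\varepsilon(m)}(i)=f_\varepsilon(i)$.

Thus the cofinite set $\{i:i\ge i_0\}\in\mathcal U$ is covered by the sets
\[
\{i:\ F^n_{p,K,\eta_\varepsilon(m)}(i)=f_\varepsilon(i)\},\qquad
\varepsilon\in E_1,\ m\in K ,
\]
which no longer depend on $i$.
There are finitely many of these, so one of them is in $\mathcal U$. Then the
corresponding $\varepsilon\in E_1$ is spelled by $F^n_{p,K,\eta_\varepsilon(m)}$, so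
$\varepsilon\in T_n\subseteq\alpha_{n+1}\subseteq\delta^*$ by \eqref{eq:next}. This
contradicts $E_1\cap\delta^*=\emptyset$.
\end{proof}

Propositions~\ref{prop:G} and~\ref{prop:G5}, with the remark on density at the end of
Section~\ref{sec:G}, prove Theorem~\ref{thm:main}. The requirement $|B_n|=|A_n|$ was
not used in this section, so I wins even if II may answer with sets $B_n$ of any size.

\section{Winning strategies for player II}\label{sec:II}

We prove Theorem~\ref{thm:II}; from now on $B$ is again an arbitrary Boolean algebra
with $0\ne1$. Condition (3) is a plan for II in which nothing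
depends on the course of the play except that $d_n$ must meet the current move: in
$G$, answer $a_n$ by $a_n\wedge d_n$, where $d_n\in\mathcal D_n$ and
$a_n\wedge d_n\ne0$. Such $d_n$ exists as $\mathcal D_n$ is predense, and II wins
since already $\{d_n:n<\omega\}$ is not predense. Two things remain: to carry the plan
out in $G_5$, and to show that a winning strategy in $G$, which may depend on the
whole history, can always be replaced by such a plan.

The implication (2)$\Rightarrow$(1) is immediate: apply II's strategy for $G_5$ to the
singletons $\{a_n\}$; the answers are singletons $\{b_n\}$ with $b_n\le a_n$.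

\subsection{From the plan to $G_5$: $(3)\Rightarrow(2)$}

Splitting $(\mathcal D_n)_n$ into infinitely many infinite families, II can treat
infinitely many elements in each round. The only obstacle is the requirement
$|B_n|=|A_n|$: different $a\in A_n$ may receive the same answer, and then II has to
play additional elements that do no harm. Below a nonzero element that has no atoms
below it there is plenty of room for such elements, so atoms need separate treatment.
Recall that $t\in B^+$ is an atom if $0$ and $t$ are the only elements below $t$; then
for each $b$ either $t\le b$ or $t\wedge b=0$.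

\emph{Case 1: $B$ has uncountably many atoms.} Here (3) is not needed. Given $A_n$,
put $w(a)=a$ if $a\in A_n$ lies above only finitely many atoms. For the other
$a\in A_n$ let $w(a)$ be an atom below $a$; going through an enumeration of these $a$,
choose different atoms for different $a$, and if $A_n$ is finite, choose them outside
$A_n$. Player~II plays $B_n=\{w(a):a\in A_n\}$. If $A_n$ is finite, then $w$ is
injective, because elements of the first kind keep their values in $A_n$ while the
others get distinct values outside $A_n$. If $A_n$ is infinite, one of the two kinds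
contains infinitely many $a$, and $w$ is injective on each kind, so $B_n$ is countably
infinite. Thus the move is legal. Each element of the countable set $\bigcup_nB_n$ is
above only finitely many atoms, so some atom is below none of them, and therefore
disjoint from all of them. II wins.

\emph{Case 2: $B$ has at most countably many atoms} $t_j$ $(j<N)$, where
$N\le\omega$. Let $\mathcal D_n$ be as in (3). Use the even indices to neutralize the
atoms: for $j<N$ pick $d_{2j}\in\mathcal D_{2j}$ with $d_{2j}\wedge t_j\neq0$, so
$t_j\le d_{2j}$; for $j\ge N$ pick $d_{2j}\in\mathcal D_{2j}$ arbitrarily. Reindex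
$(\mathcal D_{2j+1})_{j<\omega}$ as $(\mathcal D_{(n,i)})_{n,i<\omega}$. Let
\[
J=\{b\in B:\ b\wedge t_j=0\text{ for all }j<N\}.
\]
This is an ideal. Below a nonzero $b\in J$ there are no atoms, since every atom is some
$t_j$ and $t_j\wedge b=0$. So there is an infinite strictly decreasing sequence of
nonzero elements below $b$.

In round $n$ let $A_n=\{a_i:i<|A_n|\}$ without repetitions. If $a_i$ is disjoint from
all elements of $J$, let $w_i=a_i$ (the first kind). Otherwise there is a nonzero
$b\le a_i$ in $J$; pick $d_{(n,i)}\in\mathcal D_{(n,i)}$ with $b\wedge d_{(n,i)}\neq0$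
and let $w_i=b\wedge d_{(n,i)}\in J$ (the second kind). If all $w_i$ are of the first
kind, II plays $B_n=A_n$.
Otherwise II fixes some $w_{i}$ of the second kind and plays all $w_i$ together with
as many further nonzero elements below the fixed one as are needed for exactly $|A_n|$
elements. This is a legal move.

After the play, choose the $d_{(n,i)}\in\mathcal D_{(n,i)}$ not yet chosen
arbitrarily. By (3) there is $c\in B^+$ disjoint from all $d_{2j}$ and all
$d_{(n,i)}$. For $j<N$ we have $c\wedge t_j\le c\wedge d_{2j}=0$, so $c\in J$. Hence
$c$ is disjoint from every $w_i$ of the first kind. It is disjoint from every $w_i$ of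
the second kind, since $w_i\le d_{(n,i)}$, and so from the additional elements, which
lie below such a $w_i$. II wins, and (2) is proved.

\subsection{From a strategy to a plan: $(1)\Rightarrow(3)$}

Assume that (3) fails. This means:
\begin{quote}
(S) for all predense $\mathcal D_n\subseteq B^+$ $(n<\omega)$ there are
$d_n\in\mathcal D_n$ such that $\{d_n:n<\omega\}$ is predense.
\end{quote}
Let $\sigma$ be a strategy for II in $G(B)$. We shall find a play of I that defeats
$\sigma$.

\emph{Step 1: $B$ is ccc.} Otherwise there is an uncountable maximal antichain
$\mathcal D$. It is predense, but no countable subset of it is, as an element left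
out is disjoint from all of that subset. So (S) fails for $\mathcal D_n=\mathcal D$.

Consequently every predense $D\subseteq B^+$ has a countable predense subset. Take an
antichain $W$ maximal among the antichains whose elements are each below some element
of $D$. If some $c\in B^+$ were disjoint from all of $W$, then $c\wedge d\ne0$ for
some $d\in D$, and $c\wedge d$ could be added to $W$; so $W$ is predense. It is
countable, and it suffices to choose for each $w\in W$ an element of $D$ above $w$.

\emph{Step 2: a tree of positions.} We write $\omega^{<\omega}$ for the set of finite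
strings of natural numbers, $|s|$ for the length of $s$, and $s^\frown t$ for
concatenation. After any finite sequence of moves of I, the answers of $\sigma$ to all
possible next moves $a\in B^+$ form a predense set, since there is one below each $a$.
By Step~1 we can choose recursively $a_s,b_s$ for
$s\in\omega^{<\omega}\setminus\{\emptyset\}$ such that
\[
b_s=\sigma(a_{s\restriction1},a_{s\restriction2},\dots,a_s)\quad\text{and}\quad
\{b_{s^\frown i}:i<\omega\}\text{ is predense for every }s\in\omega^{<\omega}.
\]
If $x\in\omega^\omega$ is such that $\{b_{x\restriction n}:n\ge1\}$ is predense, then I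
defeats $\sigma$ by playing $a_{x\restriction1},a_{x\restriction2},\dots$. So we need
such an $x$.

The difficulty is that (S) selects from sequences of predense sets fixed in advance,
while here the set $\{b_{s^\frown i}:i<\omega\}$ to be selected from depends on the
choices $s$ made before. The remedy is to work with strings that are good after
\emph{all} short $s$ simultaneously, and to guess such strings. To express this we
force with $B^+$, ordered as in $B$. Recall that a filter $\Gamma\subseteq B^+$ is
generic over the ground model $V$ if it meets every predense set $X\subseteq B^+$ with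
$X\in V$. Any two elements of $\Gamma$ have nonzero meet, and every $c\in B^+$ belongs
to some generic $\Gamma$. Hence, if a set $X\subseteq B^+$ in $V$ meets every generic
filter, then $X$ is predense. We write
$d\Vdash\varphi$ if $\varphi$ holds in $V[\Gamma]$ for every generic $\Gamma\ni d$, and
$\Vdash\varphi$ if $\varphi$ holds in $V[\Gamma]$ for all generic $\Gamma$. As usual,
statements about generic filters are read as statements about the forcing relation.
The quantifier $\exists^\infty$ means ``there are infinitely many''.

\emph{Step 3: guessing.} \emph{If $W\in V$ is countable and $\dot\psi$ is a name for a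
function from $\omega$ to $W$, then there is $g:\omega\to W$ in $V$ with
$\Vdash\exists^\infty k\ \dot\psi(k)=g(k)$.}

For each $k$ the set $\mathcal D_k=\{d\in B^+:d\Vdash\dot\psi(k)=w\text{ for some }
w\in W\}$, in which $w$ ranges over elements of $V$ and may depend on $d$, is dense in
$B^+$, hence predense. Partition $\omega$ into infinite sets
$Y_j$ $(j<\omega)$. Apply (S) to each family $(\mathcal D_k)_{k\in Y_j}$ separately to
obtain $d_k\in\mathcal D_k$ such that $\{d_k:k\in Y_j\}$ is predense for every $j$. Let
$g(k)$ be such that $d_k\Vdash\dot\psi(k)=g(k)$. A generic filter contains, for every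
$j$, some $d_k$ with $k\in Y_j$, and then $\dot\psi(k)=g(k)$ holds in the extension.

\emph{Step 4: strings that serve all short positions.} Let $Q_N$ be the finite set of
$s\in\omega^{<\omega}$ with $|s|\le N$ and all entries $<N$. Work in $V[\Gamma]$. For
every $s$ there is $i$ with $b_{s^\frown i}\in\Gamma$. Hence for each $N$ there is a
string $t_N$ such that
\begin{equation}\label{eq:star}
\begin{split}
&\text{for every $s\in Q_N$ some initial segment $s'$ of $s^\frown t_N$}\\
&\text{satisfies $|s'|>|s|$ and $b_{s'}\in\Gamma$.}
\end{split}
\end{equation}
To see this, list $Q_N=\{s_1,\dots,s_l\}$, let $t^0=\emptyset$, and let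
$t^j=(t^{j-1})^\frown i$ where $i$ is such that $b_{s_j^\frown(t^{j-1})^\frown i}\in\Gamma$;
then $t_N=t^l$ is as required. We fix $t_N$ as the first such string in a fixed
enumeration of $\omega^{<\omega}$ in $V$. Note $t_N\ne\emptyset$, by \eqref{eq:star}
for $s=\emptyset$.

By Step~3 we can guess $t_N$ correctly for infinitely many $N$. But this does not yet
give a branch. A guess for $t_N$ is useful only if it is appended to some $s\in Q_N$,
and the guesses appended before, correct or not, may have made $s$ too long or its
entries too large. So we first bound the lengths and entries, and then select guesses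
that are sufficiently far apart.

\emph{Step 5: spacing.} In $V[\Gamma]$ let
\[
f(N)=\max_{M\le N}\bigl(|t_M|+M+1+\max(\operatorname{ran}t_M)\bigr),
\]
a nondecreasing function. By Step~3 there is $g_0\in V$ with
$\Vdash\exists^\infty N\ \dot f(N)=g_0(N)$. Let $g(N)=N+1+\max_{M\le N}g_0(M)$. Then
$g\in V$ is strictly increasing, $g(N)>N$, and
$\Vdash\exists^\infty N\ \dot f(N)\le g(N)$. In $V$ let
\[
N_0=0,\qquad N_{k+1}=g(N_k).
\]
If $f(N)\le g(N)$ and $N_k\le N<N_{k+1}$, then
$f(N_k)\le f(N)\le g(N)\le g(N_{k+1})=N_{k+2}$. There are infinitely many such $N$,
and each interval $[N_k,N_{k+1})$ is finite. Therefore, in $V[\Gamma]$, the set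
\[
X=\{k:f(N_k)\le N_{k+2}\}
\]
is infinite. Say that a string $t$ \emph{fits} $j$ if $|t|+N_j\le N_{j+2}$ and all
entries of $t$ are $<N_{j+2}$. Then
\begin{equation}\label{eq:fit}
s\in Q_{N_j}\text{ and }t\text{ fits }j\ \Longrightarrow\
s^\frown t\in Q_{N_{j+2}},
\end{equation}
and for $j\in X$ the string $t_{N_j}$ fits $j$, since
$|t_{N_j}|+N_j+1+\max(\operatorname{ran}t_{N_j})\le f(N_j)\le N_{j+2}$.

\emph{Step 6: guesses with spare positions.} By \eqref{eq:fit}, a string that fits $j$
occupies the room between $N_j$ and $N_{j+2}$, so we want to use guesses at positions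
$j$ that differ pairwise by at least $2$. To be free to do so, we guess several values
at once. In $V[\Gamma]$ let $\psi(k)$ be the function $j\mapsto t_{N_j}$ restricted to
the first $3k+1$ elements of $X$. Its values lie in the countable set of finite partial
functions from $\omega$ to $\omega^{<\omega}$. By Step~3 there is $g_1\in V$ with
$\Vdash\exists^\infty k\ \dot\psi(k)=g_1(k)$. We may assume that each $g_1(k)$ has a
domain of exactly $3k+1$ elements and that $g_1(k)(j)$ fits $j$ for each $j$ in this
domain: other values $g_1(k)$ are never correct, and we replace them by a function that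
is constantly $\emptyset$ on some set of $3k+1$ elements; note that $\emptyset$ fits
every $j$.

In $V$ choose recursively $j_k\in\operatorname{dom}g_1(k)$ with $|j_k-j_l|\ge2$ for all
$l<k$. This is possible, because at most three numbers are excluded for each $l<k$. Put
$\theta_{j_k}=g_1(k)(j_k)$; this string fits $j_k$.

\emph{Step 7: the branch.} Let $y_0<y_1<\cdots$ enumerate $\{j_k:k<\omega\}$, so
$y_{i+1}\ge y_i+2$, and let
\[
s_i=\theta_{y_0}{}^\frown\theta_{y_1}{}^\frown\cdots{}^\frown\theta_{y_{i-1}} .
\]
Then $s_i\in Q_{N_{y_i}}$ for all $i$. This holds for $s_0=\emptyset$; and if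
$s_i\in Q_{N_{y_i}}$, then by \eqref{eq:fit}
$s_{i+1}=s_i{}^\frown\theta_{y_i}\in Q_{N_{y_i+2}}\subseteq Q_{N_{y_{i+1}}}$. Let
$x\in\omega^\omega$, in $V$, extend all $s_i$.

Let $\Gamma$ be generic. In $V[\Gamma]$ there is $k$ with $\psi(k)=g_1(k)$. Let
$y_i=j_k$. Then $j_k\in\operatorname{dom}\psi(k)\subseteq X$ and
$\theta_{y_i}=\psi(k)(j_k)=t_{N_{y_i}}$. Since $s_i\in Q_{N_{y_i}}$, \eqref{eq:star}
shows that some nonempty initial segment $s'$ of $s_i{}^\frown\theta_{y_i}=s_{i+1}$
satisfies $b_{s'}\in\Gamma$, and $s'$ is an initial segment of $x$. So every generic
filter contains some $b_{x\restriction n}$ with $n\ge1$. Hence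
$\{b_{x\restriction n}:n\ge1\}$ is predense, and $\sigma$ is not a winning strategy.
This proves (1)$\Rightarrow$(3) and completes the proof of Theorem~\ref{thm:II}.\qed

\begin{thebibliography}{1}

\bibitem{oog}
\emph{On The Open-Open Game},
\url{http://matwbn.icm.edu.pl/ksiazki/fm/fm145/fm14531.pdf}.

\end{thebibliography}

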